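# Disjoint random boxes and the count of dyadic packings

## Packings by dyadic boxes of one volume

Fix an integer $d\ge 2$. We write $|\cdot|$ for length or volume. Constants $C, A, a,\dots$ depend only on $d$.

**Definition (dyadic boxes).** A *dyadic interval* is an interval $[a2^{-j},(a+1)2^{-j})\subset[0,1)$ with integers $j\ge 0$ and $a$. A *dyadic box* is a product $b=b_1\times\dots\times b_d$ of $d$ dyadic intervals. For $k\ge 0$, $\mathcal D_k$ is the set of dyadic boxes of volume $2^{-k}$.

Two dyadic intervals are disjoint or nested. So if two dyadic boxes meet, then in every coordinate one side contains the other, and their intersection is again a dyadic box, of positive volume. If two boxes have the same side lengths $2^{-j_1},\dots,2^{-j_d}$ (the same *shape*), they are equal or disjoint. Each shape of volume $2^{-k}$ is a solution of $j_1+\dots+j_d=k$ in nonnegative integers and has $2^k$ boxes, which tile the cube $[0,1)^d$. Hence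
$$|\mathcal D_k|=2^k\binom{k+d-1}{d-1}\le 2^k(k+1)^{d-1},\qquad(1)$$
where the inequality holds because $\binom{k+d-1}{d-1}=\prod_{i=1}^{d-1}\bigl(1+\tfrac ki\bigr)$.

**Definition (packing).** A *packing* is a set of pairwise disjoint members of $\mathcal D_k$. The number of packings with exactly $N$ members is $\pi(N)=\pi_k(N)$.

A packing with $N$ members fills the volume fraction $\varepsilon=N2^{-k}\le 1$ of the cube.

Small cases with $d=2$. For $k=0$ there is one box, so $\pi_0(1)=1$. For $k=1$ there are four boxes: left, right, bottom and top halves. A vertical half and a horizontal half always meet, so $\pi_1(1)=4$ and $\pi_1(2)=2$. For $k=2$ there are $12$ boxes: four vertical strips, four squares, four horizontal strips. Let us compute $\pi_2(4)$, the number of full tilings. A vertical strip $\tfrac14\times1$ meets every horizontal strip $1\times\tfrac14$, so a tiling misses one of these two shapes. If it has no horizontal strip, no tile crosses the vertical middle line, and each of the two halves is tiled in one of $2$ ways, which gives $4$ tilings.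 By symmetry there are $4$ tilings without vertical strips. The tiling by four squares is counted twice. So $\pi_2(4)=4+4-1=7$, while the number of all $4$-subsets of $\mathcal D_2$ is $\binom{12}{4}=495$. Disjointness is a strong restriction, and the point of the lecture is to measure it. Put
$$g(\varepsilon)=\varepsilon^{-1}\bigl(\log_2(2/\varepsilon)\bigr)^{d-1}\qquad(0<\varepsilon\le 1).$$
Both factors are positive and nonincreasing, the first strictly, so $g$ is decreasing.

**Proposition 1.** There is $A=A_d\ge 1$ such that for all $k\ge 0$, $1\le N\le 2^k$ and $\varepsilon=N2^{-k}$,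
$$\pi_k(N)\le (A\,g(\varepsilon))^N .$$

In words: each member of a packing costs a factor which depends on the density $\varepsilon$ but not on $k$. As a sanity check, take $d=1$ in these formulas: there is one shape, any $N$ intervals of length $2^{-k}$ are disjoint, and $\pi_k(N)=\binom{2^k}{N}\le (e2^k/N)^N=(e/\varepsilon)^N$. In dimension $d$, the extra factor $(\log_2(2/\varepsilon))^{d-1}$ is the price of the shape. This price cannot be lowered beyond the constant. If $N=2^h$ with $h\le k$, cut the cube into $N$ congruent dyadic boxes of one shape and choose in each any one of its $2^{k-h}\binom{k-h+d-1}{d-1}$ dyadic sub-boxes of volume $2^{-k}$. With $s=k-h$ we have $\varepsilon=2^{-s}$, $s+1=\log_2(2/\varepsilon)$, and $\binom{s+d-1}{d-1}=\prod_{i=1}^{d-1}\frac{s+i}{i}\ge\bigl(\frac{s+1}{d-1}\bigr)^{d-1}$, so $\pi_k(N)\ge\bigl(g(\varepsilon)/(d-1)^{d-1}\bigr)^N$.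

Now we say what this count is for.

## Random boxes, and a conjecture that Proposition 1 decides

Let $B_1,\dots,B_n$ be independent random axis-parallel boxes in $[0,1]^d$, where $B_i$ is the smallest axis-parallel box containing two independent uniform points of $[0,1]^d$. Equivalently,
$$B_i=\prod_{j=1}^d\bigl[\min(x_{ij},y_{ij}),\max(x_{ij},y_{ij})\bigr]$$
with all $x_{ij},y_{ij}$ i.i.d. uniform on $[0,1]$. Degenerate boxes have probability $0$ and are ignored.

**Definition.** The *packing number* $\nu_d(n)$ is the size of the largest sub-family of pairwise disjoint boxes among $B_1,\dots,B_n$. The *piercing number* $\tau_d(n)$ is the minimum number of points of $\mathbb R^d$ such that every $B_i$ contains at least one of them.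

Disjoint boxes need different points, so $\tau_d(n)\ge\nu_d(n)$. For $n=1$ both are $1$. For $n=2$ both are $2$ if the boxes are disjoint and $1$ otherwise. In one coordinate, four i.i.d. uniform points are split into two pairs, all three pairings of the ordered points being equally likely, and exactly one of the three gives disjoint intervals. Two boxes meet iff they meet in each coordinate, so $\Pr[\nu_d(2)=2]=1-(2/3)^d$.

In these notes "almost surely" means with probability tending to $1$ as $n\to\infty$, and the subscript $d$ in $O_d,\Omega_d,\Theta_d$ means that the implied constants depend only on $d$. Two results are quoted as known. By Coffman, Lueker, Spencer and Winkler, almost surely $\nu_2(n)=\Theta(\sqrt n)$, and for $d\ge3$ almost surely $\Omega_d(\sqrt n)\le\nu_d(n)\le O_d(\sqrt{n\log^{d-1}n})$. For fixed $d\ge2$, almost surely $\Omega_d(\sqrt n(\log n)^{d/2-1})=\tau_d(n)=O_d(\sqrt n(\log n)^{d/2-1}\log\log n)$.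

The following statement appears in "Research Statement For Linh V. Tran", http://math.rutgers.edu/~linhtran/LinhTran_ResearchStm.pdf.

**Conjecture.** For any fixed $d\ge2$, almost surely $\nu_d(n)=\tau_d(n)=\Theta_d(\sqrt n(\log n)^{d/2-1})$. Explicitly, for each $d\ge2$ there are constants $0<c_d\le C_d$, depending only on $d$, with
$$\Pr\Big[c_d\sqrt n(\log n)^{d/2-1}\le\nu_d(n)\le\tau_d(n)\le C_d\sqrt n(\log n)^{d/2-1}\Big]\to1 .$$

We shall prove the following.

**Theorem 2.** For every $d\ge2$ there are constants $0<c_d'\le C_d'$ with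
$$\Pr\bigl[c_d'\sqrt n\le\nu_d(n)\le C_d'\sqrt n\bigr]\to1 .$$

**Theorem 3.** There is a constant $C$ with $\Pr[\tau_2(n)\le C\sqrt n]\to1$.

**Corollary 4.** For $d\ge3$ and any $c>0$, $\Pr[\nu_d(n)\ge c\sqrt n(\log n)^{d/2-1}]\to0$, so the conjectured statement fails in every dimension $d\ge3$. For $d=2$, almost surely $\nu_2(n)=\Theta(\sqrt n)=\tau_2(n)$, so the conjectured statement holds. In particular the conjecture, asserted for all $d\ge 2$, is false. Together with the quoted lower bound on $\tau_d$, almost surely $\tau_d(n)/\nu_d(n)=\Omega_d((\log n)^{d/2-1})$.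

For $d\ge3$ nothing here removes the $\log\log n$ gap in the quoted bounds for $\tau_d$, and this is not needed to settle the conjecture.

## Replacing a random box by a dyadic box inside it

We want to trade the continuum of boxes for the discrete sets $\mathcal D_k$ while losing only constants.

**Step 1: the dyadic interval inside an interval.** Let $I'=[\alpha,\beta]\subset[0,1]$ have length $\ell>0$. Choose the integer $h$ with $2^{1-h}\le\ell<2^{2-h}$; since $\ell\le1$, $h\ge1$. Let $c$ be the least multiple of $2^{-h}$ with $c\ge\alpha$. Then $c<\alpha+2^{-h}$, so $c+2^{-h}<\alpha+2\cdot2^{-h}\le\alpha+\ell=\beta$. Hence $[c,c+2^{-h})$ is a dyadic interval inside $I'$, of length $2^{-h}>\ell/4$. Let $D(I')$ be the leftmost longest dyadic interval contained in $I'$. Then $|D(I')|>\ell/4$. For example, $D([0.3,0.8])=[\tfrac12,\tfrac34)$: neither dyadic interval of length $\tfrac12$ fits, and this is the only one of length $\tfrac14$ that does.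

For a box $B$ let $D(B)\subset B$ be the product of these intervals over the $d$ coordinates.

**Step 2: the law of $D(B)$.** We bound the chance of a given value. Suppose $D(I')=I$. Then $I\subset[\alpha,\beta]$ gives $\alpha\le\min I$ and $\beta\ge\sup I$, and $\beta-\alpha<4|I|$ gives
$$\alpha>\beta-4|I|\ge\sup I-4|I|=\min I-3|I|,\qquad \beta<\alpha+4|I|\le\min I+4|I|=\sup I+3|I|.$$
So $\alpha$ and $\beta$ each lie in a given interval of length $3|I|$. The pair (min, max) of two independent uniform points has density $2$ on $\{\alpha<\beta\}$, so the probability is at most $2(3|I|)^2=18|I|^2$. The coordinates are independent. For a random box $B$ and a dyadic box $D$,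
$$\Pr[D(B)=D]\le18^d|D|^2 .\qquad(2)$$

**Step 3: splitting by volume.** Let $\mathcal G_k=\{D(B_1),\dots,D(B_n)\}\cap\mathcal D_k$ and let $\nu^{(k)}$ be the maximum size of a packing contained in $\mathcal G_k$. If some $B_i$ are pairwise disjoint, then the boxes $D(B_i)\subset B_i$ are pairwise disjoint, hence distinct, and those of volume $2^{-k}$ form a packing in $\mathcal G_k$. Therefore
$$\nu_d(n)\le\sum_{k\ge0}\nu^{(k)} .\qquad(3)$$

**Step 4: a union bound over packings.** Put $p=p_k=18^dn4^{-k}$. Let $\{D^1,\dots,D^N\}\subset\mathcal D_k$ be a fixed packing. If it is contained in $\mathcal G_k$, there are indices $i_1,\dots,i_N$ with $D(B_{i_l})=D^l$, and they are distinct because the $D^l$ are. There are at most $n^N$ choices of indices, and for each choice independence and (2) give probability at most $(18^d4^{-k})^N$. So the packing lies in $\mathcal G_k$ with probability at most $p^N$. If $\nu^{(k)}\ge N$, then $\mathcal G_k$ contains a packing with exactly $N$ members. Hence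
$$\Pr[\nu^{(k)}\ge N]\le\pi_k(N)\,p^N\qquad(1\le N\le2^k).\qquad(4)$$

Everything now depends on $\pi_k(N)$.

## The trivial count of packings loses $\sqrt{\log n}$

The first thing to try in (4) is to forget disjointness: $\pi_k(N)\le\binom{|\mathcal D_k|}{N}\le(e|\mathcal D_k|/N)^N$. With (1) this gives
$$\Pr[\nu^{(k)}\ge N]\le\Bigl(\frac{e\,18^d\,n\,2^{-k}(k+1)^{d-1}}{N}\Bigr)^N ,$$
which is useful only once $N$ exceeds a constant times $n2^{-k}(k+1)^{d-1}$. The other bound at hand is $\nu^{(k)}\le2^k$, by volume. For $\sqrt n\le2^k\le\sqrt n(\log n)^{(d-1)/2}$ we have $k+1=\Theta(\log n)$, so the threshold $n2^{-k}(k+1)^{d-1}$ is at least a constant times $2^k$, and the union bound gives no better order than volume. The two bounds cross at $2^k$ of order $\sqrt n(\log n)^{(d-1)/2}$, and the result for $\sum_k\nu^{(k)}$ is of order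
$$\sqrt n(\log n)^{(d-1)/2}.$$
This is the order of the quoted upper bound for $d\ge3$. It exceeds the conjectured $\sqrt n(\log n)^{d/2-1}$ by the factor $\sqrt{\log n}$, so it decides nothing.

The loss is in the count. Since $\binom{|\mathcal D_k|}{N}\ge(|\mathcal D_k|/N)^N=\bigl(\varepsilon^{-1}\binom{k+d-1}{d-1}\bigr)^N$, the trivial count charges about $k^{d-1}$ shapes per box even when $\varepsilon$ is a constant, whereas Proposition 1 charges a constant for constant $\varepsilon$. So we must prove Proposition 1.

## Halving a packing, and boxes that its other half leaves free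

A natural way to count packings $\mathcal P$ of size $N$ is by halving. Split $\mathcal P=Y\cup Z$ with $|Y|=\lfloor N/2\rfloor$, count the possible $Y$ by induction, and count the possible $Z$ given $Y$. If $Z$ costs a factor of order $g(\varepsilon)$ per member, then $Y$, at density about $\varepsilon/2$, costs a slightly larger factor per member but has only half as many members, and one expects the total to converge.

**Definition.** We say $b$ *is hit by* $B$ if $b\cap B\ne\emptyset$. For $Y\subset\mathcal D_k$, a box $b\in\mathcal D_k$ is *$Y$-free* if it is hit by no member of $Y$. $F_Y(x)$ is the number of $Y$-free boxes $b\in\mathcal D_k$ that contain the point $x$.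

Each member of $Z$ is $Y$-free, because $\mathcal P$ is a packing. So one could try to bound the number of $Z$ by the number of $m$-subsets, $m=\lceil N/2\rceil$, of the set of $Y$-free boxes. This fails, however $Y$ is chosen. Let $k\ge2$ and let $\mathcal P$ tile the left half $[0,\tfrac12)\times[0,1)^{d-1}$, so $N=2^{k-1}$, $\varepsilon=\tfrac12$, $m=2^{k-2}$. All members of $\mathcal D_k$ inside the right half are $Y$-free, and there are $2^{k-1}\binom{k+d-2}{d-1}$ of them. The number of $m$-subsets is then at least $\bigl(2\binom{k+d-2}{d-1}\bigr)^m$, whose base is unbounded in $k$, while $g(\tfrac12)=2^d$. The free boxes in the empty half are counted although no member of $Z$ is there.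

The remedy is to give a $Y$-free box a small weight where there are many $Y$-free boxes. For $Y$-free $b$ put
$$Q_Y(b)=\int_bF_Y(x)^{-1}\,dx ,$$
which makes sense because $F_Y\ge1$ on $b$. This is the probability of picking $b$ in the following experiment: choose $x\in[0,1)^d$ uniformly and, if $F_Y(x)\ge1$, pick one of the $F_Y(x)$ free boxes containing $x$ uniformly. In particular
$$\sum_{b\ Y\text{-free}}Q_Y(b)=\int_{\{F_Y\ge1\}}\frac{F_Y(x)}{F_Y(x)}\,dx=|\{x:F_Y(x)\ge1\}|\le1 .\qquad(5)$$

Example, $d=2$, $k=2$. Let $\mathcal P$ consist of the strips $[0,\tfrac14)\times[0,1)$ and $[\tfrac14,\tfrac12)\times[0,1)$, let $Y$ contain the first and $Z$ the second. The $Y$-free boxes are the other three vertical strips and the two squares on the right. So $F_Y=0$ on $Y$'s strip, $F_Y=1$ on $Z$'s strip, and $F_Y=2$ on the right half. The strip in $Z$ has weight $\tfrac14$. Each of the two strips and two squares on the right has weight $\tfrac12\cdot\tfrac14=\tfrac18$. The total is $\tfrac14+\tfrac48=\tfrac34=|\{F_Y\ge1\}|$. The box in $Z$ gets the full weight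 that its volume allows.

Since the weights have total at most $1$, few sets $Z$ can consist of boxes of large weight. So we need a choice of $Y$ for which $F_Y$ is small on average *on the boxes of $Z$*. A random half will do: a box hit by many members of $\mathcal P$ is unlikely to be $Y$-free. The next lemma is the estimate behind this.

## How a family of boxes is hit: the weighted sum

**Lemma 5.** Let $\mathcal P\subset\mathcal D_k$ be a packing, $|\mathcal P|=N\ge1$, $\varepsilon=N2^{-k}$, $\lambda=\log_2(2/\varepsilon)\ge1$, $q=2/3$. For $b\in\mathcal D_k$ let $h(b)$ be the number of members of $\mathcal P$ that hit $b$. Then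
$$\sum_{b\in\mathcal D_k}\sum_{B\in\mathcal P}|b\cap B|\,q^{h(b)}\le C\varepsilon\lambda^{d-1}.$$

Without the factor $q^{h(b)}$ the sum is $\varepsilon\binom{k+d-1}{d-1}$, because the boxes $b$ of each shape tile the cube. So the factor $q^{h(b)}$ must cut the number of shapes down from $k^{d-1}$ to $\lambda^{d-1}$. (The proof does not use that $\mathcal P$ is a packing, only that its $N$ members are distinct.)

**Step 1: sort the pairs by relative shape.** For $t\in\mathbb Z^d$ let $\Pi_t$ be the set of pairs $(B,b)$ with $B\in\mathcal P$, $b\in\mathcal D_k$, $B\cap b\ne\emptyset$ and $|b_i|=2^{t_i}|B_i|$ for all $i$. As $|b|=|B|$, $\Pi_t$ is empty unless $\sum_it_i=0$. Since $B_i$ and $b_i$ are nested, $B_i\subset b_i$ if $t_i>0$, and $b_i\subset B_i$ if $t_i\le0$. Let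
$$S_t=\sum_{(B,b)\in\Pi_t}|b\cap B|\,q^{h(b)} .$$
The sum to be bounded is $\sum_tS_t$.

**Step 2: a bound for every $t$, namely $S_t\le\varepsilon$.** This will be used for the $t$ that are near $0$. For fixed $B$, the boxes $b$ with side lengths $2^{t_i}|B_i|$ are pairwise disjoint, so $\sum_b|b\cap B|\le|B|=2^{-k}$. Use $q^{h(b)}\le1$ and sum over the $N$ boxes $B$.

**Step 3: decay for elongated $t$, namely $S_t\le2\cdot2^{-\mu}$ if $t\ne0$, where $\mu=\max_it_i\ge1$.** Here the factor $q^{h(b)}$ enters. (If $t\ne0$ has $\sum_i t_i=0$, some $t_i$ is positive.) Fix $i_0$, depending only on $t$, with $t_{i_0}=\mu$. For $(B,b)\in\Pi_t$ stretch $b\cap B$ to the full length of $b$ in direction $i_0$: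
$$R(B,b)=\{y\in b:\ y_i\in B_i\ \text{for all}\ i\ne i_0\}.$$
Its volume is $|b_{i_0}|\prod_{i\ne i_0}|b_i\cap B_i|$. Since $t_{i_0}>0$, $b_{i_0}\cap B_{i_0}=B_{i_0}$ has length $2^{-\mu}|b_{i_0}|$. So $|R(B,b)|=2^\mu|b\cap B|$. (For $d=2$, $B=[0,\tfrac14)\times[0,1)$ and $b=[0,\tfrac12)^2$ we have $t=(1,-1)$, $R(B,b)=b$, and $|R|=\tfrac14=2\cdot\tfrac18$.) Hence
$$S_t=2^{-\mu}\int_{[0,1)^d}\ \sum_{(B,b)\in\Pi_t,\ y\in R(B,b)}q^{h(b)}\,dy ,$$
and it suffices to show that the inner sum is at most $2$ for every $y$.

Fix $y$. In the inner sum, $b$ is determined by $B$: it is the dyadic box with side lengths $2^{t_i}|B_i|$ that contains $y$. So different pairs have different $B$. List the pairs as $(B^1,b^1),\dots,(B^l,b^l)$ with $|b^1_{i_0}|\le\dots\le|b^l_{i_0}|$.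

We claim that for $j\le j'$ the box $B^j$ hits $b^{j'}$. In a coordinate $i\ne i_0$, $y_i\in B^j_i$ because $y\in R(B^j,b^j)$, and $y_i\in b^{j'}_i$ because $y\in b^{j'}$. In the coordinate $i_0$, the dyadic intervals $b^j_{i_0}$ and $b^{j'}_{i_0}$ both contain $y_{i_0}$, so they are nested, the first inside the second; and $B^j_{i_0}\subset b^j_{i_0}$ because $t_{i_0}>0$. Thus $B^j_{i_0}\subset b^{j'}_{i_0}$. The two boxes meet in every coordinate, hence they meet.

So $b^{j'}$ is hit by the distinct boxes $B^1,\dots,B^{j'}$, that is, $h(b^{j'})\ge j'$. The inner sum is at most $\sum_{j\ge1}q^j=q/(1-q)=2$.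

**Step 4: summing over $t$.** We combine the two bounds. If $\sum_it_i=0$ and $\max_it_i\le\mu$, then $t_i=-\sum_{i'\ne i}t_{i'}\ge-(d-1)\mu$, so all $t_i\in[-(d-1)\mu,\mu]$. The first $d-1$ coordinates determine the last, so there are at most $(d\mu+1)^{d-1}$ such $t$.

For $\max_it_i\le\lfloor\lambda\rfloor$ (including $t=0$) use Step 2; the total is at most $\varepsilon(d\lambda+1)^{d-1}$. For $\max_it_i=\mu=\lfloor\lambda\rfloor+j$ with $j\ge1$ use Step 3. There
$$2^{-\mu}\le2^{1-\lambda-j}=\varepsilon2^{-j},$$
because $2^{-\lambda}=\varepsilon/2$, and, as $\lambda\ge1$,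
$$d\mu+1\le d\lambda+dj+1\le(d+1)\lambda+(d+1)\lambda j=(d+1)\lambda(1+j).$$
Therefore
$$\sum_tS_t\le\varepsilon(d\lambda+1)^{d-1}+2\varepsilon\bigl((d+1)\lambda\bigr)^{d-1}\sum_{j\ge1}2^{-j}(1+j)^{d-1}\le C\varepsilon\lambda^{d-1},$$
since the series converges and $d\lambda+1\le(d+1)\lambda$. $\blacksquare$

## One halving step

**Lemma 6.** There is $a=a_d\ge1$ such that for $2\le N\le2^k$ and $\varepsilon=N2^{-k}$,
$$\pi(N)\le\pi(\lfloor N/2\rfloor)\,(a\,g(\varepsilon))^{\lceil N/2\rceil}.$$

Let $m=\lceil N/2\rceil$ and $\Lambda=2C\lambda^{d-1}$, with $C$ and $\lambda$ from Lemma 5.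

**Step 1: for each packing, a half $Y$ that makes $F_Y$ small on $Z$.** Let $\mathcal P$ be a packing of size $N$. Let $Y\subset\mathcal P$ be a uniformly random subset of size $N-m=\lfloor N/2\rfloor$ and $Z=\mathcal P\setminus Y$, so $|Z|=m$. A given $h$-subset of $\mathcal P$ lies in $Z$ with probability $\prod_{i<h}\frac{m-i}{N-i}$ if $h\le m$, and $0$ otherwise. As $\frac{m-i}{N-i}\le\frac mN$, this is at most $(m/N)^h$. If $N$ is even, $m/N=\tfrac12$; if $N=2r+1$ with $r\ge1$, $m/N=\frac{r+1}{2r+1}\le\frac23$. So the probability is at most $q^h$ with $q=2/3$.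

Let $B\in\mathcal P$ and $b\in\mathcal D_k$ with $|b\cap B|>0$. Then $B$ is one of the $h(b)$ members of $\mathcal P$ that hit $b$. The event that $B\in Z$ and $b$ is $Y$-free is exactly the event that all $h(b)$ of them lie in $Z$, and its probability is at most $q^{h(b)}$. Since $\int_BF_Y=\sum_{b\ Y\text{-free}}|b\cap B|$, Lemma 5 gives
$$\mathbb E\sum_{B\in Z}2^k\int_BF_Y=2^k\sum_{b\in\mathcal D_k}\sum_{B\in\mathcal P}|b\cap B|\,\Pr[B\in Z,\ b\ Y\text{-free}]\le2^kC\varepsilon\lambda^{d-1}=CN\lambda^{d-1}\le m\Lambda ,$$
the last inequality because $m\ge N/2$. Some choice of $Y$ does at least as well as the mean. Fix for each $\mathcal P$ one set $Y=Y(\mathcal P)$ with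
$$\sum_{B\in Z}2^k\int_BF_Y\le m\Lambda .$$

**Step 2: passing to logarithms.** The weights will be multiplied, so we need $\log F_Y$. Each $B\in Z$ is itself $Y$-free, because $\mathcal P$ is a packing, so $F_Y\ge1$ on $B$. The measure $2^k\,dx$ on $B$ has total mass $1$. Jensen's inequality for the concave function $\log$, first on each $B$ and then for the average over the $m$ boxes of $Z$, gives
$$\frac1m\sum_{B\in Z}2^k\int_B\log F_Y\le\frac1m\sum_{B\in Z}\log\Bigl(2^k\int_BF_Y\Bigr)\le\log\Bigl(\frac1m\sum_{B\in Z}2^k\int_BF_Y\Bigr)\le\log\Lambda .\qquad(6)$$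

**Step 3: the boxes of $Z$ have large weight.** For $B\in Z$, Jensen's inequality for the convex function $u\mapsto e^{-u}$ gives
$$2^kQ_Y(B)=2^k\int_Be^{-\log F_Y}\ge\exp\Bigl(-2^k\int_B\log F_Y\Bigr).$$
Multiplying over $B\in Z$ and using (6),
$$\prod_{B\in Z}Q_Y(B)\ge2^{-km}\Lambda^{-m}=(2^{-k}/\Lambda)^m .\qquad(7)$$

**Step 4: few sets have large weight.** Fix $Y$. Expanding the $m$-th power, every product over an $m$-set of $Y$-free boxes appears $m!$ times, so with (5)
$$\sum_Z\prod_{B\in Z}Q_Y(B)\le\frac1{m!}\Bigl(\sum_{b\ Y\text{-free}}Q_Y(b)\Bigr)^m\le\frac1{m!},$$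
where $Z$ runs over all $m$-sets of $Y$-free boxes. By (7), every $Z$ that occurs together with $Y$ contributes at least $(2^{-k}/\Lambda)^m$. So the number of $Z$ for a given $Y$ is at most
$$\frac{(2^k\Lambda)^m}{m!}\le\Bigl(\frac{e2^k\Lambda}{m}\Bigr)^m\le\Bigl(\frac{2e\Lambda}{\varepsilon}\Bigr)^m=(4eC\,g(\varepsilon))^m .$$
We used $m!\ge(m/e)^m$, then $m\ge N/2=\varepsilon2^k/2$, then $\Lambda=2C\lambda^{d-1}$ and $g(\varepsilon)=\varepsilon^{-1}\lambda^{d-1}$.

**Step 5: conclusion.** The map $\mathcal P\mapsto(Y,Z)$ is injective, since $\mathcal P=Y\cup Z$, and $Y$ is a packing of size $\lfloor N/2\rfloor$. So $\pi(N)\le\pi(\lfloor N/2\rfloor)(4eC\,g(\varepsilon))^m$, and $a=\max(1,4eC)$ works. $\blacksquare$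

## Iterating the halving: proof of Proposition 1

**Step 1: unroll the recursion.** Let $N_j=\lfloor N2^{-j}\rfloor$ and $\varepsilon_j=N_j2^{-k}$. Then $N_{j+1}=\lfloor N_j/2\rfloor$ and $N_j-N_{j+1}=\lceil N_j/2\rceil$. Let $J$ be the index with $N_J=1$, so $N_{J+1}=0$. For the last factor, by (1),
$$\pi(1)=|\mathcal D_k|\le2^k(k+1)^{d-1}=g(2^{-k})=g(\varepsilon_J)\le a\,g(\varepsilon_J),$$
and its exponent $1$ equals $N_J-N_{J+1}$. Applying Lemma 6 to $N_0,\dots,N_{J-1}$ we get
$$\pi(N)\le\prod_{j=0}^J(a\,g(\varepsilon_j))^{N_j-N_{j+1}} .$$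

**Step 2: compare $g(\varepsilon_j)$ with $g(\varepsilon)$.** For $j\le J$ we have $N2^{-j}\ge1$, and $\lfloor x\rfloor\ge x/2$ for $x\ge1$, so $N_j\ge N2^{-j-1}$ and $\varepsilon_j\ge\varepsilon2^{-j-1}$. As $g$ is decreasing,
$$g(\varepsilon_j)\le\varepsilon^{-1}2^{j+1}\bigl(\log_2(2/\varepsilon)+j+1\bigr)^{d-1}\le g(\varepsilon)\,2^{j+1}(j+2)^{d-1},$$
where the last inequality is $\lambda+j+1\le\lambda(j+2)$ for $\lambda=\log_2(2/\varepsilon)\ge1$.

**Step 3: the product converges.** The exponents satisfy $\sum_{j\le J}(N_j-N_{j+1})=N$ and $N_j-N_{j+1}\le N2^{-j}$. The factors $2^{j+1}(j+2)^{d-1}$ are at least $1$, so we may raise their exponents to $N2^{-j}$: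
$$\pi(N)\le(a\,g(\varepsilon))^N\exp\Bigl(N\sum_{j\ge0}2^{-j}\bigl[(j+1)\ln2+(d-1)\ln(j+2)\bigr]\Bigr)=(A\,g(\varepsilon))^N,$$
where $A$ is $a$ times the exponential of the convergent series, so $A\ge1$ depends only on $d$. $\blacksquare$

## Summing the dyadic packing numbers over all volumes

**Lemma 7.** There is $C_d'$ with $\Pr\bigl[\sum_{k\ge0}\nu^{(k)}\le C_d'\sqrt n\bigr]\to1$.

Write $2^k=L\sqrt n$. Then $p=18^dL^{-2}$. By (4) and Proposition 1, the value $N=\varepsilon2^k$ is unlikely as soon as $A\,g(\varepsilon)\,18^dL^{-2}\le\tfrac12$. This holds for $\varepsilon$ of order $L^{-2}$ times a power of $\log_2(2L)$. The logarithm is now of $L$, not of $n$, so a power of $L$ absorbs it: $\varepsilon$ of order $L^{-3/2}$ is enough, which means $N$ of order $\sqrt n\,L^{-1/2}$. These numbers form a geometric series as $L$ doubles. Here are the details, for $n\ge2$.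

**Step 1: large boxes, $2^k<\sqrt n$.** Always $\nu^{(k)}\le2^k$, by volume. So these $k$ contribute at most $\sum_{2^k<\sqrt n}2^k\le2\sqrt n$.

**Step 2: tiny boxes, $k>3\log_2n$.** We show that none occur. By (2) and (1), the expected number of $i$ with $D(B_i)\in\bigcup_{k>3\log_2n}\mathcal D_k$ is at most
$$\sum_{k>3\log_2n}n\,18^d4^{-k}\,2^k(k+1)^{d-1}=18^dn\sum_{k>3\log_2n}2^{-k}(k+1)^{d-1}.$$
If $k_0$ is the first index, then $k_0+i+1\le(k_0+1)(i+1)$ shows that the last sum is at most $2^{-k_0}(k_0+1)^{d-1}\sum_{i\ge0}2^{-i}(i+1)^{d-1}=O_d(n^{-3}(\log n)^{d-1})$. So the expectation is $O_d(n^{-2}(\log n)^{d-1})\to0$, and with probability tending to $1$ these $k$ contribute $0$.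

**Step 3: the middle range, $\sqrt n\le2^k\le n^3$, for one $k$.** Put $L=2^k/\sqrt n\ge1$, so $p=18^dL^{-2}$. By (4) and Proposition 1,
$$\Pr[\nu^{(k)}\ge N]\le\bigl(A\,g(N2^{-k})\,p\bigr)^N\qquad(1\le N\le2^k).$$
Let
$$A'=2\cdot18^dA\,\sup_{L\ge1}L^{-1/2}\bigl(1+\tfrac32\log_2L\bigr)^{d-1},\qquad N_k=\bigl\lceil A'\sqrt n\,L^{-1/2}+n^{1/4}\bigr\rceil .$$
The supremum is finite, and it is at least $1$ (take $L=1$), so $A'\ge1$. If $N_k>2^k$, then $\nu^{(k)}<N_k$ surely. Otherwise
$$1\ge N_k2^{-k}\ge\frac{A'\sqrt n\,L^{-1/2}}{L\sqrt n}=A'L^{-3/2},$$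
and since $g$ is decreasing and $A'\ge1$,
$$g(N_k2^{-k})\le g(A'L^{-3/2})=\frac{L^{3/2}}{A'}\Bigl(\log_2\frac{2L^{3/2}}{A'}\Bigr)^{d-1}\le\frac{L^{3/2}}{A'}\bigl(1+\tfrac32\log_2L\bigr)^{d-1}.$$
Therefore
$$A\,g(N_k2^{-k})\,p\le\frac{18^dA}{A'}L^{-1/2}\bigl(1+\tfrac32\log_2L\bigr)^{d-1}\le\frac12 ,$$
and $\Pr[\nu^{(k)}\ge N_k]\le2^{-N_k}\le2^{-n^{1/4}}$.

**Step 4: all middle $k$ together.** There are at most $3\log_2n+1$ middle values of $k$, and $(3\log_2n+1)2^{-n^{1/4}}\to0$. So with probability tending to $1$, $\nu^{(k)}<N_k$ for all of them. Consecutive values of $L$ double and the first is at least $1$, so the $i$-th one, starting with $i=0$, is at least $2^i$, and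
$$\sum_{k\text{ middle}}N_k\le A'\sqrt n\sum_{i\ge0}2^{-i/2}+(3\log_2n+1)(n^{1/4}+1)=O_d(\sqrt n).$$
Together with Steps 1 and 2 this proves the lemma. $\blacksquare$

## The order of the packing number: proof of Theorem 2

**Step 1: upper bound.** By (3), $\nu_d(n)\le\sum_k\nu^{(k)}$, and Lemma 7 bounds this by $C_d'\sqrt n$ with probability tending to $1$.

**Step 2: lower bound.** This part is known; here is a proof for completeness. The idea is to cut the cube into about $\sqrt n$ cells and to find boxes inside a constant fraction of them. Let $M_0=\lfloor n^{1/(2d)}\rfloor$ and divide the cube into $M=M_0^d$ equal cubes. As $\lfloor x\rfloor\ge x/2$ for $x\ge1$, $2^{-d}\sqrt n\le M\le\sqrt n$. The box $B_i$ lies in a given cell iff both of its spanning points do, which has probability $M^{-2}\ge1/n$. With probability $1$ it then lies in the open cell, so boxes in different cells are disjoint.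

Let $E_0$ be the number of cells containing no $B_i$. Then $\mathbb EE_0=M(1-M^{-2})^n\le M(1-\tfrac1n)^n\le M/e$. For two distinct cells, the events that $B_i$ lies in the first or in the second exclude each other up to probability $0$, so
$$\Pr[\text{both cells contain no }B_i]=(1-2M^{-2})^n\le(1-M^{-2})^{2n},$$
which says that the indicators of "cell contains no $B_i$" have covariances $\le0$. Hence $\operatorname{Var}E_0$ is at most the sum of the variances of the indicators, so $\operatorname{Var}E_0\le\mathbb EE_0\le M$. By Chebyshev's inequality,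
$$\Pr[E_0>M/2]\le\frac{M}{\bigl(M(\frac12-\frac1e)\bigr)^2}\to0 .$$
So with probability tending to $1$ at least $M/2$ cells contain some $B_i$. One box from each gives $\nu_d(n)\ge M/2\ge2^{-d-1}\sqrt n$. $\blacksquare$

## Dilworth's theorem in the plane: proof of Theorem 3

In dimension $2$ the packings in $\mathcal D_k$ are the antichains of a partial order, and this turns the bound on $\sum_k\nu^{(k)}$ into a bound on $\tau_2$. Recall Dilworth's theorem: a finite partially ordered set whose largest antichain has $w$ elements is a union of $w$ chains.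

**Step 1: the order.** Let $d=2$. On $\mathcal D_k$ put $D\preceq D'$ iff $D_1\subset D_1'$ and $D_2'\subset D_2$. Reflexivity, antisymmetry and transitivity follow from those of inclusion. For example, for $k=2$ we have
$$[0,\tfrac14)\times[0,1)\ \preceq\ [0,\tfrac12)\times[0,\tfrac12)\ \preceq\ [0,1)\times[0,\tfrac14),$$
and all three contain $[0,\tfrac14)\times[0,\tfrac14)$.

**Step 2: two members of $\mathcal D_k$ intersect iff they are comparable.** This identifies packings with antichains. If $D\preceq D'$, then $D\cap D'=D_1\times D_2'\ne\emptyset$. Conversely, let $D\cap D'\ne\emptyset$. The sides are nested in each coordinate. Say $D_1\subset D_1'$; the other case is symmetric. Since the areas are equal and $|D_1|\le|D_1'|$, we have $|D_2|\ge|D_2'|$, hence $D_2'\subset D_2$, that is, $D\preceq D'$.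

**Step 3: piercing.** A chain $D^1\preceq\dots\preceq D^l$ has the nonempty common part $D^1_1\times D^l_2$, so one point pierces it. The largest antichain in $\mathcal G_k$ has $\nu^{(k)}$ elements by Step 2. By Dilworth's theorem $\mathcal G_k$ is a union of $\nu^{(k)}$ chains, so $\nu^{(k)}$ points pierce all members of $\mathcal G_k$. As $D(B_i)\subset B_i$, the same points pierce all $B_i$ with $D(B_i)\in\mathcal D_k$. Each $D(B_i)$ lies in some $\mathcal D_k$, so summing over $k$,
$$\tau_2(n)\le\sum_{k\ge0}\nu^{(k)} ,$$
and Lemma 7 with $d=2$ gives $\tau_2(n)\le C\sqrt n$ with probability tending to $1$. $\blacksquare$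

## Where the conjectured order is right and where it is wrong: proof of Corollary 4

Let $d\ge3$ and $c>0$. Then $(\log n)^{d/2-1}\to\infty$, so $C_d'\sqrt n<c\sqrt n(\log n)^{d/2-1}$ for large $n$. By Theorem 2, $\nu_d(n)\le C_d'\sqrt n$ with probability tending to $1$, hence $\Pr[\nu_d(n)\ge c\sqrt n(\log n)^{d/2-1}]\to0$. The event in the conjecture requires $\nu_d(n)\ge c_d\sqrt n(\log n)^{d/2-1}$, so for every choice of constants its probability tends to $0$. The conjectured statement fails for every $d\ge3$.

For $d=2$ the factor $(\log n)^{d/2-1}$ equals $1$. With probability tending to $1$, $c_2'\sqrt n\le\nu_2(n)\le\tau_2(n)\le C\sqrt n$, by Theorem 2, the inequality $\nu_2\le\tau_2$ and Theorem 3. So the conjectured statement holds for $d=2$.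

Finally, dividing the quoted lower bound $\tau_d(n)=\Omega_d(\sqrt n(\log n)^{d/2-1})$ by $\nu_d(n)\le C_d'\sqrt n$, both of which hold almost surely, gives $\tau_d(n)/\nu_d(n)=\Omega_d((\log n)^{d/2-1})$ almost surely. $\blacksquare$
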